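\title{The Graham--Hwang conjecture on the rectilinear Steiner ratio fails in dimensions four and higher}

\begin{abstract}
Let $m(d,1)$ be the Steiner ratio of $\mathbb{R}^d$ with the norm $\|\cdot\|_1$. The vertices of the unit ball give $m(d,1)\le d/(2d-1)$, and Graham and Hwang conjectured that equality always holds. We show that the inequality is strict for every $d\ge 4$; in dimension four, a set of $16$ points has ratio at most $17/30<4/7$. A refinement of the construction gives $m(d,1)-\frac12=O\bigl(1/(d\log d)\bigr)$. We also prove that this order cannot be improved by any construction that bounds the minimum spanning tree of $n$ points below by $n-1$ times the smallest distance.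
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{L}_1^d$ denote $\mathbb{R}^d$ with the rectilinear norm $\|x\|_1=\sum_{i=1}^d|x_i|$, and let $N\subset\mathbb{R}^d$ be a finite set of $n\ge2$ points, called \emph{terminals}. A \emph{network} for $N$ is a finite connected graph whose vertices are points of $\mathbb{R}^d$ and include all terminals; the other vertices are \emph{Steiner points}. An edge $uv$ has length $\|u-v\|_1$, and the length $L(T)$ of a network $T$ is the sum of the lengths of its edges. A \emph{Steiner minimal tree} is a shortest network for $N$, and a \emph{minimum spanning tree} is a shortest tree whose vertex set is exactly $N$. We write $\operatorname{smt}(N)$ and $\operatorname{mst}(N)$ for their lengths. Of $\operatorname{smt}(N)$ we use only that it is the infimum of $L(T)$ over all networks $T$ for $N$; trees suffice, since an edge on a cycle can be deleted. The \emph{Steiner ratio} of $\mathbb{L}_1^d$ is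
\[
m(d,1)=\inf\left\{\frac{\operatorname{smt}(N)}{\operatorname{mst}(N)}\;:\;N\subset\mathbb{R}^d\text{ finite},\ |N|\ge2\right\}.
\]
It measures how much length can be saved, in the best case, by allowing Steiner points.

At most half of the length can be saved, and a saving close to one half needs many terminals.

\begin{lemma}\label{lem:doubling}
If $|N|=n\ge2$, then $\operatorname{smt}(N)/\operatorname{mst}(N)\ge \frac{n}{2(n-1)}$. In particular $m(d,1)\ge\frac12$.
\end{lemma}

\begin{proof}
Let $T$ be a tree network for $N$. Walking once around $T$ gives a closed walk of length $2L(T)$ through all vertices. List the terminals $w_1,\dots,w_n$ in the order of their first visit and put $w_{n+1}=w_1$. By the triangle inequality, $\sum_{i=1}^n\|w_i-w_{i+1}\|_1\le 2L(T)$. Dropping the largest term leaves a spanning path of length at most $2L(T)(n-1)/n$.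
\end{proof}

Equality holds for a star: if the terminals are $n$ unit vectors at mutual distance $2$, then every spanning tree has length $2(n-1)$, while joining the terminals to the origin costs $n$. The vertices $\pm e_1,\dots,\pm e_d$ of the unit ball form such a set with $n=2d$, which gives the bound \cite[Theorem~3.3.1]{SR}
\begin{equation}\label{eq:star}
m(d,1)\le\frac{d}{2d-1}=\frac12+\frac1{2(2d-1)}.
\end{equation}
There are good reasons to guess that \eqref{eq:star} is sharp. By Lemma~\ref{lem:doubling}, no set of at most $2d$ points has a smaller ratio. No star of this kind has more than $2d$ arms (Section~\ref{sec:arms}). Equality holds for $d=1$, where the two trees coincide, and Hwang proved that $m(2,1)=\frac23$. Graham and Hwang conjectured that $m(d,1)=d/(2d-1)$ for every positive integer $d$ \cite[Conjecture~3.3.2]{SR}. We disprove this conjecture.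

\begin{theorem}\label{thm:four}
For all integers $d\ge4$ and $K\ge1$ there is a set $N_{d,K}\subset\mathbb{R}^d$ of $(3d-4)K+2d$ points with
\[
\frac{\operatorname{smt}(N_{d,K})}{\operatorname{mst}(N_{d,K})}\le\frac{(3d-3)K+2d}{2\,[(3d-4)K+2d-1]}<\frac{d}{2d-1}.
\]
Hence $m(d,1)\le\frac{3(d-1)}{2(3d-4)}<\frac{d}{2d-1}$ for every $d\ge4$; for example, $m(4,1)\le\frac9{16}<\frac47$.
\end{theorem}

By Lemma~\ref{lem:doubling}, the quantity of interest for large $d$ is the excess $m(d,1)-\frac12$. The conjectured excess $\frac1{2(2d-1)}$ is too large by an unbounded factor.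

\begin{theorem}\label{thm:asym}
For integers $J,r\ge1$ and $d\ge1+r4^J+2^{J-1}$,
\[
m(d,1)\le\frac12+\frac1{2\,[(J+2)\,r\,4^J+2^J]}.
\]
Consequently $\limsup_{d\to\infty}\bigl(m(d,1)-\frac12\bigr)\,d\log_2d\le1$.
\end{theorem}

Call a set \emph{$\delta$-separated} if its points have pairwise distances at least $\delta$. Both theorems are proved with $2$-separated sets and the estimate $\operatorname{mst}(N)\ge2(n-1)$. The third theorem shows how far this method can go.

\begin{theorem}\label{thm:lower}
If $N\subset\mathbb{R}^d$ is a $\delta$-separated set of $n\ge2$ points, $\delta>0$, then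
\[
\operatorname{smt}(N)\ge\Bigl(\frac12+\frac1{16d\ln(2d)+4}\Bigr)\,\delta\,(n-1).
\]
\end{theorem}

To state the consequence, let $\delta(N)$ be the smallest distance between two points of $N$, and let $\beta(d)$ be the infimum of $\operatorname{smt}(N)/\bigl(\delta(N)(|N|-1)\bigr)$ over all finite $N\subset\mathbb{R}^d$ with $|N|\ge2$. This is the best upper bound for $m(d,1)$ that the method can give.

\begin{corollary}\label{cor:order}
We have $\beta(d)=\frac12+\Theta\bigl(\frac1{d\log d}\bigr)$ as $d\to\infty$. If all edges of a minimum spanning tree of $N\subset\mathbb{R}^d$ have the same length, then $\operatorname{smt}(N)/\operatorname{mst}(N)\ge\frac12+\frac1{16d\ln(2d)+4}$.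
\end{corollary}

Theorem~\ref{thm:lower} is not a lower bound for $m(d,1)$, because $\operatorname{mst}(N)$ can be far larger than $\delta(N)(n-1)$, as for the points $0,\delta,1$ on a line with $\delta$ small. The case $d=3$ of the conjecture is not decided here.

\section{Arms on a spine}\label{sec:arms}

All our sets are $2$-separated, and we compare the length of a network with the number of terminals.

\begin{lemma}\label{lem:surplus}
Let $N$ be a $2$-separated set of $n\ge2$ points with a network of length $n+\ell$. Then
\[
\frac{\operatorname{smt}(N)}{\operatorname{mst}(N)}\le\frac{n+\ell}{2(n-1)}=\frac12+\frac{\ell+1}{2(n-1)},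
\]
and the right side is less than $\frac{d}{2d-1}$ if and only if $n-1>(2d-1)(\ell+1)$.
\end{lemma}

\begin{proof}
A spanning tree has $n-1$ edges, each of length at least $2$. The last claim follows by comparison with the right side of \eqref{eq:star}.
\end{proof}

We call $\ell$ the \emph{surplus} of the network. The star on $\pm e_1,\dots,\pm e_d$ has $\ell=0$ and $n-1=2d-1$. To beat it we must spend surplus, and each unit of surplus must buy more than $2d-1$ further terminals.

To test separation we need to know how much the triangle inequality loses in $\mathbb{L}_1^d$. A \emph{signed coordinate} is a pair $h=(i,\sigma)$ with $1\le i\le d$ and $\sigma=\pm1$. For $u\in\mathbb{R}^d$ put $[u]_h=\max(\sigma u_i,0)$, and say that $u$ \emph{uses} $h$ if $[u]_h>0$. Then $\|u\|_1=\sum_h[u]_h$. The \emph{agreement} of $u$ and $u'$ is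
\[
\operatorname{ag}(u,u')=\sum_h\min\bigl([u]_h,[u']_h\bigr).
\]
It vanishes exactly when no signed coordinate is used by both vectors, and it is at most $\min(\|u\|_1,\|u'\|_1)$. For real numbers, $|a-b|=|a|+|b|$ if $ab\le0$, and $|a-b|=|a|+|b|-2\min(|a|,|b|)$ if $ab>0$. Summing over the coordinates gives
\begin{equation}\label{eq:ag}
\|u-u'\|_1=\|u\|_1+\|u'\|_1-2\operatorname{ag}(u,u').
\end{equation}
Thus unit vectors are at mutual distance $2$ if and only if they use pairwise disjoint sets of signed coordinates. There are $2d$ signed coordinates, so there are at most $2d$ such vectors. This is the bound on stars mentioned in the introduction.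

To reuse a signed coordinate, the arms must start at different points. Fix a coordinate vector $e_0$ and write each terminal as $w=xe_0+u$, where the $e_0$-coordinate of $u$ is zero and $\|u\|_1=1-\alpha$ with $0\le\alpha\le1$. We call $xe_0$ the \emph{foot}, $u$ the \emph{arm} and $\alpha$ the \emph{defect} of $w$. By \eqref{eq:ag}, $\|w-w'\|_1=|x-x'|+2-\alpha-\alpha'-2\operatorname{ag}(u,u')$, so
\begin{equation}\label{eq:crit}
\|w-w'\|_1\ge2\iff|x-x'|\ge\alpha+\alpha'+2\operatorname{ag}(u,u').
\end{equation}
Pairs with $|x-x'|\ge2$ need no check, since $\|w-w'\|_1\ge|x-x'|$. If the feet lie on a segment of length $\lambda$ along the $e_0$-axis, the \emph{spine}, then the spine (subdivided at the feet) and the arms form a network of length $\lambda+\sum_w(1-\alpha_w)$. Its surplus is $\lambda-\sum_w\alpha_w$: the spine costs surplus, and short arms refund it. Condition \eqref{eq:crit} is the price of both devices, since arms that agree and arms that are short must have distant feet.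

\section{Sixteen points in dimension four}\label{sec:sixteen}

The first attempt is to chain copies of the star along $e_0$. Place the $2(d-1)$ unit arms orthogonal to $e_0$ at each of the feet $0,2e_0,\dots,2Ke_0$, and place terminals on the axis at $-e_0,e_0,3e_0,\dots,(2K+1)e_0$. This set is $2$-separated: two arms at one foot do not agree, an axis terminal is at distance at least $1+1$ from the end of an arm, and all other pairs have $|x-x'|\ge2$. It is a union of $K+1$ stars, consecutive ones sharing a vertex, so $n=(2d-1)(K+1)+1$, and the network has length $2d(K+1)=n+K$. Hence $n-1=(2d-1)(\ell+1)$, an exact tie with \eqref{eq:star}. Each period of length $2$ carries $2d-1$ terminals and has surplus $1$: the spine costs $2$, and the axis terminal, with defect $1$, refunds $1$.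

The chain wastes the midpoints $(2k+1)e_0$. By \eqref{eq:crit}, a unit arm at a midpoint is compatible with the neighboring stars as soon as its entries have modulus at most $\frac12$, but the axis terminal occupies the place. So we split the refund in two. Reserve a coordinate vector $f$ and replace the axis terminal by the terminals $(2k+\frac12)e_0+\frac12f$ and $(2k+\frac32)e_0-\frac12f$, each of defect $\frac12$. The surplus per period is still $1$, and the number of terminals per period changes in three ways.
\begin{itemize}
\item Two terminals replace one: a gain of $1$.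
\item The arms $\pm f$ of the stars must go, since $2ke_0+f$ is at distance $1$ from $(2k+\frac12)e_0+\frac12f$, and $2ke_0-f$ is at distance $1$ from $(2k-\frac12)e_0-\frac12f$: a loss of $2$. Only $-f$ at the first star and $+f$ at the last survive.
\item The midpoint now takes unit arms with two entries $\pm\frac12$ in the remaining $d-2$ coordinates. Each uses two of the $2(d-2)$ signed coordinates: a gain of $d-2$.
\end{itemize}
The net gain is $d-3$, which is positive from $d=4$ on.

For $d=4$ and one period, with coordinate vectors $e_0,f,e_1,e_2$, the terminals $xe_0+u$ are the following $16$ points (Figure~\ref{fig:sixteen}).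
\[
\begin{array}{c|ccccccc}
x&-1&0&\frac12&1&\frac32&2&3\\[2pt]\hline
u&0&\pm e_1,\ \pm e_2,\ -f&\frac12f&\pm\frac12(e_1-e_2)&-\frac12f&\pm e_1,\ \pm e_2,\ f&0
\end{array}
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\draw[ultra thick] (0,0)--(2,0);
\draw (-1,0)--(0,0) (2,0)--(3,0) (0,0)--(0,-1) (2,0)--(2,1)
      (0.5,0)--(0.5,0.5) (1.5,0)--(1.5,-0.5);
\foreach \p in {(-1,0),(3,0),(0,-1),(2,1),(0.5,0.5),(1.5,-0.5)}
  \fill \p circle (0.035);
\foreach \a in {80,110,140,220}
  {\draw[dashed] (0,0)--+(\a:0.7); \fill (0,0)+(\a:0.7) circle (0.035);}
\foreach \a in {260,290,320,40}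
  {\draw[dashed] (2,0)--+(\a:0.7); \fill (2,0)+(\a:0.7) circle (0.035);}
\foreach \a in {70,250}
  {\draw[dashed] (1,0)--+(\a:0.7); \fill (1,0)+(\a:0.7) circle (0.035);}
\node[left] at (-1,0) {$-e_0$};
\node[right] at (3,0) {$3e_0$};
\node[right] at (0,-1) {$-f$};
\node[left] at (2,1) {$2e_0+f$};
\node[below right] at (0,0) {$0$};
\node[above left] at (2,0) {$2e_0$};
\end{tikzpicture}
\caption{A network of length $17$ for $16$ points of $\mathbb{L}_1^4$ at mutual distance at least $2$. The solid part lies in the plane spanned by $e_0$ (horizontal) and $f$ (vertical) and is drawn to scale; the thick segment is the spine. The ten dashed arms have length $1$ and leave this plane: they are $\pm e_1,\pm e_2$ at $0$ and at $2e_0$, and $\pm\frac12(e_1-e_2)$ at $e_0$.}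
\label{fig:sixteen}
\end{figure}

We check the distances directly from $\|w-w'\|_1=|x-x'|+\|u-u'\|_1$. The isometry that sends $x$ to $2-x$, changes the sign of the $f$-coordinate and fixes the other two coordinates preserves the set. Up to this symmetry, the pairs with $|x-x'|<2$ are as follows.
\[
\begin{array}{c|cccccccccc}
(x,x')&(0,0)&(1,1)&(0,\frac12)&(\frac12,1)&(-1,0)&(0,1)&(\frac12,\frac32)&(-1,\frac12)&(0,\frac32)\\[2pt]\hline
|x-x'|&0&0&\frac12&\frac12&1&1&1&\frac32&\frac32\\[2pt]
\min\|u-u'\|_1&2&2&\frac32&\frac32&1&1&1&\frac12&\frac12
\end{array}
\]
In the column $(0,1)$ the value is $1$ when the signed unit vector agrees with an entry, as in $\|e_1-\frac12(e_1-e_2)\|_1=1$, and $2$ otherwise. In the column $(0,\frac32)$ the value is $\frac12$ for $u=-f$ and $\frac32$ for $u=\pm e_i$. In the other columns all pairs give the value shown. Each column sums to $2$, so the set is $2$-separated and its minimum spanning tree has length at least $30$. The network in the figure consists of a spine of length $2$, fourteen edges of length $1$ and two of length $\frac12$, in total $17$. Since $17\cdot7=119<120=30\cdot4$, the ratio is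 at most $\frac{17}{30}<\frac47$, and the conjecture fails for $d=4$.

\section{All dimensions $d\ge4$}\label{sec:four}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
Put $m=d-2\ge2$ and name the coordinate vectors $e_0,f,e_1,\dots,e_m$, with $e_{m+1}=e_1$. The set $N_{d,K}$ consists of four types of points.
\begin{itemize}
\item Type $S$, defect $0$: the points $2ke_0\pm e_i$ for $0\le k\le K$ and $1\le i\le m$, together with $-f$ and $2Ke_0+f$.
\item Type $C$, defect $0$: the points $(2k+1)e_0+\frac12(e_i-e_{i+1})$ for $0\le k<K$ and $1\le i\le m$. The arm has norm $1$ because $m\ge2$ makes $e_i\ne e_{i+1}$.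
\item Type $D$, defect $\frac12$: the points $(2k+\frac12)e_0+\frac12f$ and $(2k+\frac32)e_0-\frac12f$ for $0\le k<K$.
\item Type $E$, defect $1$: the points $-e_0$ and $(2K+1)e_0$.
\end{itemize}
The values of $x$ are the even integers in $[0,2K]$ for $S$, the odd integers in $[0,2K]$ for $C$, the half-integers $\frac12,\frac32,\dots,2K-\frac12$ for $D$, and $-1$, $2K+1$ for $E$.

\emph{Separation.} We verify \eqref{eq:crit} for $|x-x'|\in\{0,\frac12,1,\frac32\}$, writing $\operatorname{ag}$ for $\operatorname{ag}(u,u')$.

If $|x-x'|=0$, both points have type $S$ or both have type $C$; the defects vanish and we need $\operatorname{ag}=0$. Two distinct signed unit vectors do not agree. The arms $\frac12(e_i-e_{i+1})$ and $\frac12(e_j-e_{j+1})$ with $i\ne j$ have their positive entries at different places and their negative entries at different places.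

If $|x-x'|=\frac12$, one point has type $D$ and the other has type $S$ or $C$, since the points of type $E$ are at least $\frac32$ away from all half-integers in use. Then $\alpha+\alpha'=\frac12$, and we need $\operatorname{ag}=0$. The arm of type $D$ is a multiple of $f$, and the other arm involves $f$ in two cases only: $-f$ at $x=0$ against $+\frac12f$ at $x=\frac12$, and $+f$ at $x=2K$ against $-\frac12f$ at $x=2K-\frac12$. The signs are opposite in both.

If $|x-x'|=1$, the types are $SC$, $DD$ or $ES$. For $SC$ the defects vanish, and $\operatorname{ag}\le\frac12$ because a signed unit vector uses one signed coordinate and the entries of the other arm have modulus at most $\frac12$. For $DD$ the signs of $\pm\frac12f$ alternate along the axis, so $\operatorname{ag}=0$ and $\alpha+\alpha'=1$. For $ES$ one arm is zero, so $\operatorname{ag}=0$ and $\alpha+\alpha'=1$.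

If $|x-x'|=\frac32$, the types are $DS$, $DC$ or $DE$. For $DS$ and $DC$ we have $\alpha+\alpha'=\frac12$ and $\operatorname{ag}\le\|\frac12f\|_1=\frac12$, so the right side of \eqref{eq:crit} is at most $\frac32$. For $DE$ we have $\alpha+\alpha'=\frac32$ and $\operatorname{ag}=0$.

\emph{Count and network.} The four types contribute
\[
n=\bigl(2m(K+1)+2\bigr)+mK+2K+2=(3m+2)K+2m+4=(3d-4)K+2d
\]
points. Take the spine from $0$ to $2Ke_0$, join every point of type $S$, $C$, $D$ to its foot, and join the two points of type $E$ to the nearer end of the spine. The $2K$ points of type $D$ are attached by edges of length $\frac12$ and all others by edges of length $1$, so the length is $2K+n-K=n+K=(3d-3)K+2d$.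

\emph{Comparison.} Lemma~\ref{lem:surplus} with $\ell=K$ gives the first inequality of the theorem, and it gives the second because
\[
(n-1)-(2d-1)(K+1)=(d-3)K>0.
\]
As $K\to\infty$, the quotient $(K+1)/(n-1)$ tends to $1/(3d-4)$, so $m(d,1)\le\frac12+\frac1{2(3d-4)}=\frac{3(d-1)}{2(3d-4)}$. This is less than the right side of \eqref{eq:star} because $3d-4>2d-1$.
\end{proof}

The hypothesis $d\ge4$ enters twice. For $d=3$ the arms of type $C$ vanish, because $e_{i+1}=e_i$, and the gain $(d-3)K$ is zero.

\section{Dyadic levels and lines in a finite plane}\label{sec:asym}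

In one period of $N_{d,K}$, the star at an even point has $2m$ arms with one entry $\pm1$, and the midpoint has $m$ arms with two entries $\pm\frac12$. The pattern can be continued: the two quarter points could each carry $2m/4$ arms with four entries $\pm\frac14$, again $m$ arms in all, and each further halving would add $m$ terminals without lengthening the spine. Write $x=2y$, so that the period is $1$ and \eqref{eq:crit} becomes
\begin{equation}\label{eq:crity}
|y-y'|\ge\tfrac12(\alpha+\alpha')+\operatorname{ag}(u,u').
\end{equation}
There are two difficulties. First, an arm with entries $\pm2^{-j}$ has neighbors at distance $|y-y'|=2^{-j}$, and \eqref{eq:crity} allows it to share only one signed coordinate with each of their arms. So we need many partitions of the coordinates into blocks such that blocks from different partitions meet in at most one point. Second, the short arms must now fit into small gaps between the stars, so their defects must be small. To keep the refund of $1$ per period, we use $q$ arms of defect $1/q$, pointing in $q$ different signed directions.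

The partitions come from the affine plane over the field $\mathbb{F}_q$ with $q=2^J$ elements; such a field exists because $q$ is a prime power. For $\mu,b\in\mathbb{F}_q$, the \emph{line} of slope $\mu$ and intercept $b$ is the $q$-element set $\{(t,\mu t+b):t\in\mathbb{F}_q\}$. The $q$ lines of a fixed slope partition $\mathbb{F}_q^2$. Two lines of different slopes $\mu\neq\mu'$ have exactly one common point, since $\mu t+b=\mu't+b'$ has exactly one solution $t$. Blocks of size up to $q$ thus require $q^2$ coordinates, and about $\frac12\log_2d$ halvings are available in dimension $d$.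

\begin{proposition}\label{prop:dyadic}
Let $J,r,K\ge1$ be integers, $q=2^J$ and $d\ge1+rq^2+q/2$. Then $\mathbb{R}^d$ contains a $2$-separated set of $n=K\,[(J+2)rq^2+q]+2rq^2$ points with a network of length $n+K$.
\end{proposition}

\begin{proof}
Appending zero coordinates preserves all distances and lengths, so we may assume $d=1+rq^2+q/2$. The coordinate vectors are $e_0$; the \emph{main} vectors $e_c$, indexed by $c\in\{1,\dots,r\}\times\mathbb{F}_q^2$, that is, by $r$ copies of the plane; and the \emph{auxiliary} vectors $f_1,\dots,f_{q/2}$. Let $g_0,\dots,g_{q-1}$ be the vectors $\pm f_1,\dots,\pm f_{q/2}$ in some order, and let $\mu(1),\dots,\mu(q-1)$ be distinct elements of $\mathbb{F}_q$.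

\emph{Stars.} Let $y=a/q$ with an integer $0\le a\le Kq$. The \emph{level} of $y$ is the least $j=j(y)\in\{0,\dots,J\}$ with $2^jy\in\mathbb{Z}$. We choose a partition $\mathcal{P}_y$ of the main indices into blocks of size $2^j$. If $j=0$, the blocks are singletons. If $j\ge1$, then $a\equiv a_0\pmod q$ with $1\le a_0\le q-1$; in each copy of $\mathbb{F}_q^2$ we cut every line of slope $\mu(a_0)$ into $q/2^j$ blocks of size $2^j$. The star at $y$ consists of the terminals
\[
2ye_0\pm2^{-j}\sum_{c\in A}e_c,\qquad A\in\mathcal{P}_y,
\]
of defect $0$.

\emph{Singles.} For each integer $0\le i<Kq$ take the terminal with $y=(i+\frac12)/q$ and arm $(1-\frac1q)\,g_{i\bmod q}$, of defect $\frac1q$.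

\emph{Separation.} We verify \eqref{eq:crity} for each kind of pair.

Two terminals of the same star have disjoint blocks, or the same block and opposite signs, so $\operatorname{ag}=0$.

For terminals of stars at $y\ne y'$ with $y-y'\in\mathbb{Z}$ we have $|y-y'|\ge1\ge\operatorname{ag}$.

Consider terminals of stars at $y,y'$ with $y-y'\notin\mathbb{Z}$, and blocks $A,A'$. Then $|A\cap A'|\le1$: either one block is a singleton, or the blocks lie in different copies of the plane, or they lie in one copy on lines of different slopes, because the numerators $a,a'$ are incongruent modulo $q$. With $M=\max(j(y),j(y'))$, a common coordinate contributes at most $2^{-M}$, so $\operatorname{ag}\le2^{-M}$. On the other hand $y-y'$ is a nonzero integer multiple of $2^{-M}$, so $|y-y'|\ge2^{-M}$.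

A star terminal and a single use different coordinates, so $\operatorname{ag}=0$, and $|y-y'|\ge\frac1{2q}=\frac12(\alpha+\alpha')$.

For singles with indices $i\ne k$ we have $|y-y'|=|i-k|/q$ and $\frac12(\alpha+\alpha')=\frac1q$. If $i\not\equiv k\pmod q$, the arms are multiples of distinct signed unit vectors, so $\operatorname{ag}=0$ and $|y-y'|\ge\frac1q$ suffices. If $i\equiv k\pmod q$, then $\operatorname{ag}=1-\frac1q$ and $|y-y'|\ge1=\frac1q+(1-\frac1q)$.

\emph{Count and network.} A star of level $j$ has $2rq^2/2^j$ terminals. There are $K+1$ stars of level $0$. For $1\le j\le J$, the points of level $j$ are the $2^{j-1}K$ odd multiples of $2^{-j}$ in $(0,K)$, so this level carries $rq^2K$ terminals. With the $Kq$ singles,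
\[
n=2rq^2(K+1)+Jrq^2K+Kq=K\,[(J+2)rq^2+q]+2rq^2.
\]
The spine from $0$ to $2Ke_0$ has length $2K$ and the defects add up to $Kq\cdot\frac1q=K$, so the surplus is $K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:asym}]
By Proposition~\ref{prop:dyadic} and Lemma~\ref{lem:surplus}, $m(d,1)\le\frac12+\frac{K+1}{2(n-1)}$ for every $K$, and $(K+1)/(n-1)\to1/[(J+2)rq^2+q]$ as $K\to\infty$. This is the first claim.

For the second, the number $J$ of levels should be large while the $r$ planes fill almost all coordinates. For large $d$ put
\[
J=\bigl\lfloor\tfrac12\log_2d-\tfrac12\log_2\log_2d\bigr\rfloor,\qquad r=\bigl\lfloor(d-1-2^{J-1})/4^J\bigr\rfloor .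
\]
Then $d\ge1+r4^J+2^{J-1}$ and $2^{J-1}\le4^J\le d/\log_2d$. Hence $r4^J\ge d-1-2^{J-1}-4^J\ge d-1-2d/\log_2d$, and $J,r\ge1$ for large $d$. Moreover $2(J+2)\ge\log_2d-\log_2\log_2d+2$. Therefore
\[
\Bigl(m(d,1)-\frac12\Bigr)d\log_2d\le\frac{\log_2d}{2(J+2)}\cdot\frac{d}{r4^J}\le\frac{\log_2d}{\log_2d-\log_2\log_2d+2}\cdot\frac{d}{d-1-2d/\log_2d},
\]
and both factors on the right tend to $1$.
\end{proof}

\begin{remark}
For $J=1$ and $d=4r+2$ we have $(J+2)r4^J+2^J=12r+2=3d-4$, so in these dimensions the case $J=1$ of Theorem~\ref{thm:asym} is the limit bound of Theorem~\ref{thm:four}. The cyclic arms $\frac12(e_i-e_{i+1})$ give that bound for all $d\ge4$.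
\end{remark}

\section{The lower bound for separated sets}\label{sec:lower}

The logarithm in Theorem~\ref{thm:asym} came from the levels, each of which contributed equally. The proof of Theorem~\ref{thm:lower} reverses this count. Arms that put weight at least $\rho$ on the same signed coordinate have feet at least $2\rho$ apart, so a spine of length $\lambda$ carries about $\lambda/\rho$ of them, and integrating over $\rho$ gives a logarithm. An arbitrary tree comes with no spine, so we must first cut it into arms and a remainder, and we must show that short arms cannot refund more than half the length of the remainder.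

\subsection*{The tree}
Scaling by $2/\delta$, we assume that $N$ is $2$-separated. Let $T$ be a tree network for $N$. Deleting a Steiner point of degree $1$ shortens $T$, and replacing the two edges $uz,zv$ at a Steiner point $z$ of degree $2$ by the edge $uv$ does not lengthen it. Each step removes a vertex, so we may assume that all leaves are terminals and all Steiner points have degree at least $3$. Write $L(T)=n+\ell$.

Straight edges may cross or overlap in $\mathbb{R}^d$, so we regard $T$ as an abstract metric tree: each edge $uv$ is an interval of length $\|u-v\|_1$, the distance $d_T(p,q)$ is the length of the path from $p$ to $q$, and $L(X)$ is the total length (Lebesgue measure along the edges) of a subset $X$. Let $\varphi\colon T\to\mathbb{R}^d$ map each edge affinely onto the segment between its ends. Then $\|\varphi(p)-\varphi(q)\|_1\le d_T(p,q)$, with equality if $p$ and $q$ lie on one edge. A \emph{branch} at a vertex $z$ is a component of $T\setminus\{z\}$. There are $\deg z$ branches, and each contains a leaf of $T$, hence a terminal.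

\subsection*{Arms}
To each terminal $w$ we assign an arm length $\tau_w\in[0,1]$, a foot $b_w\in T$ and an arm. If $\deg w\ge2$, put $\tau_w=0$ and $b_w=w$, and let the arm be empty. If $w$ is a leaf with edge $wz$, put $\tau_w=\min(1,\|z-w\|_1)$, let $b_w$ be the point of this edge at distance $\tau_w$ from $w$, and let the arm be the half-open arc $[w,b_w)$. The number $1-\tau_w$ plays the role of the defect.

\begin{lemma}\label{lem:refund}
We have $\sum_w(1-\tau_w)\le\ell$. In particular $\ell\ge0$.
\end{lemma}

\begin{proof}
Let $B_w=\{p\in T:\|\varphi(p)-w\|_1<1\}$. These sets are pairwise disjoint because $N$ is $2$-separated, and $B_w$ contains every $p$ with $d_T(p,w)<1$. We claim that $L(B_w)\ge2-\tau_w$.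

If $\tau_w=1$, the arm has length $1$ and lies in $B_w$.

If $\deg w\ge2$, take two branches at $w$. Each contains another terminal, and the path to it has length at least $2$. The initial arcs of length $1$ of these two paths lie in $B_w$ up to an endpoint, so $L(B_w)\ge2$.

If $w$ is a leaf and $\tau_w<1$, then $b_w=z$ and $\|z-w\|_1<1$, so $z$ is a Steiner point and has at least two branches that do not contain $w$. Each contains a terminal $w'\ne w$, and the path from $z$ to $w'$ has length at least $\|z-w'\|_1\ge2-\tau_w$. Its initial arc of length $1-\tau_w$ lies in $B_w$ up to an endpoint. Together with the arm, $L(B_w)\ge\tau_w+2(1-\tau_w)=2-\tau_w$.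

Summing the claim over $w$ gives $n+\sum_w(1-\tau_w)\le L(T)=n+\ell$.
\end{proof}

The degree condition is needed in the last case: subdividing a leaf edge by a Steiner point of degree $2$ would lower $\tau_w$ without changing $\ell$.

\subsection*{The skeleton}
Let $S$ be $T$ with all arms removed, and let $\lambda=L(S)$.

\begin{lemma}\label{lem:skeleton}
Every foot $b_w$ lies in $S$, the path in $T$ between two points of $S$ lies in $S$, and $\lambda\le2\ell$.
\end{lemma}

\begin{proof}
The foot $b_w$ is not in the arm of $w$. If it were in the arm of $w'\ne w$, then $\|w-w'\|_1\le d_T(w,b_w)+d_T(b_w,w')<\tau_w+1\le2$, which is impossible. A nonempty arm $[w,b_w)$ is a component of $T\setminus\{b_w\}$. A path that starts and ends outside the arm but meets it would pass through $b_w$ twice, so no such path exists. Finally, the arm of $w$ lies in the set $B_w$ of the previous proof, so the arms are disjoint, and Lemma~\ref{lem:refund} gives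
\[
\lambda=n+\ell-\sum_w\tau_w=\ell+\sum_w(1-\tau_w)\le2\ell.\qedhere
\]
\end{proof}

The networks of Sections~\ref{sec:four} and~\ref{sec:asym} have $\lambda=2K$ and $\ell=K$, so the refund obtained there is the largest possible.

\subsection*{Counting arms along a signed coordinate}
Let $v_w=w-\varphi(b_w)$. Since $w$ and $b_w$ lie on one edge, $\|v_w\|_1=\tau_w\le1$. For $w\ne w'$, the triangle inequality and \eqref{eq:ag} give
\[
2\le\|w-w'\|_1\le\|\varphi(b_w)-\varphi(b_{w'})\|_1+\tau_w+\tau_{w'}-2\operatorname{ag}(v_w,v_{w'}),
\]
and hence the analogue of \eqref{eq:crit} on a tree: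
\begin{equation}\label{eq:feet}
d_T(b_w,b_{w'})\ge2\operatorname{ag}(v_w,v_{w'}).
\end{equation}
For a signed coordinate $h$ and $0<\rho\le1$, let $c_h(\rho)$ be the number of terminals $w$ with $[v_w]_h\ge\rho$.

\begin{lemma}\label{lem:count}
We have $c_h(\rho)\le1+\lambda/\rho$.
\end{lemma}

\begin{proof}
Suppose that $c_h(\rho)\ge2$, and let $W$ be the set of terminals counted. For distinct $w,w'\in W$ we have $\operatorname{ag}(v_w,v_{w'})\ge\rho$, so $d_T(b_w,b_{w'})\ge2\rho$ by \eqref{eq:feet}. The sets $U_w=\{p\in S:d_T(p,b_w)<\rho\}$, $w\in W$, are therefore disjoint. By Lemma~\ref{lem:skeleton}, the path from $b_w$ to another such foot lies in $S$; it has length at least $2\rho$, and its initial arc of length $\rho$ shows that $L(U_w)\ge\rho$. Hence $\rho\,c_h(\rho)\le\lambda$.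
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
The total arm length is $\sum_w\tau_w=\sum_h\int_0^1c_h(\rho)\,d\rho$, but the bound of Lemma~\ref{lem:count} is not integrable at $0$. We cut the integral at $\varepsilon=\frac1{2d}$, a value small enough that the parts of the entries below it make up at most half of a unit arm. Write $t^+=\max(t,0)$. A vector uses at most $d$ signed coordinates, and $t\le\varepsilon+(t-\varepsilon)^+$, so
\[
\tau_w=\sum_h[v_w]_h\le\frac12+\sum_h\bigl([v_w]_h-\varepsilon\bigr)^+ .
\]
For $0\le t\le1$, the number $(t-\varepsilon)^+$ is the length of $\{\rho\in[\varepsilon,1]:\rho\le t\}$. Summing over $w$ and over the $2d$ signed coordinates and using Lemma~\ref{lem:count}, we get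
\[
\sum_w\sum_h\bigl([v_w]_h-\varepsilon\bigr)^+=\sum_h\int_\varepsilon^1c_h(\rho)\,d\rho\le2d\int_\varepsilon^1\Bigl(1+\frac\lambda\rho\Bigr)d\rho\le2d\bigl(1+\lambda\ln(2d)\bigr).
\]
By Lemma~\ref{lem:refund}, $\sum_w\tau_w\ge n-\ell$, and by Lemma~\ref{lem:skeleton}, $\lambda\le2\ell$. Therefore
\[
n-\ell\le\sum_w\tau_w\le\frac n2+2d+4d\,\ell\ln(2d),
\]
that is, $n\le4d+A\ell$ with $A=2+8d\ln(2d)$. Since $\ln(2d)\ge\ln2>\frac12$, we have $4d\le A$, and so $n\le A(\ell+1)$. It follows that
\[
\frac{L(T)}{2(n-1)}=\frac12+\frac{\ell+1}{2(n-1)}\ge\frac12+\frac{n}{2A(n-1)}>\frac12+\frac1{2A}=\frac12+\frac1{16d\ln(2d)+4}.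
\]
Taking the infimum over $T$ proves the theorem for $\delta=2$, and hence for all $\delta$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:order}]
Theorem~\ref{thm:lower} with $\delta=\delta(N)$ gives $\beta(d)-\frac12\ge\frac1{16d\ln(2d)+4}$. The sets of Proposition~\ref{prop:dyadic} have $\delta(N)\ge2$ and $\operatorname{smt}(N)\le n+K$, so $\beta(d)\le\frac{n+K}{2(n-1)}$. The proof of Theorem~\ref{thm:asym} uses only this bound, and thus gives $\beta(d)-\frac12\le(1+o(1))/(d\log_2d)$.

Now let all edges of a minimum spanning tree $M$ of $N$ have length $\delta$. If two terminals were at distance less than $\delta$, we could join them by a new edge and delete an edge of $M$ on the cycle so created, which would give a shorter spanning tree. So $N$ is $\delta$-separated and $\operatorname{mst}(N)=\delta(n-1)$, and Theorem~\ref{thm:lower} applies.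
\end{proof}

\begin{thebibliography}{9}

\bibitem{SR}
\emph{The Steiner Ratio},
\texttt{http://stubber.math-inf.uni-greifswald.de/\allowbreak biomathematik/\allowbreak cieslik/\allowbreak massey.pdf}.

\end{thebibliography}
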